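
\newtheorem{theorem}{Theorem}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Galois groups of Legendre polynomials: irreducible implies maximal}


\begin{abstract}
Remove the factor $x$ from the Legendre polynomial $P_m$ when $m$ is odd, and let $J$ be the polynomial of degree $n=\lfloor m/2\rfloor$ (unique up to a constant) whose roots are the numbers $-x^2$, where $x$ runs over the remaining roots. We prove that if $J$ is irreducible over $\mathbb Q$, then its Galois group is $S_n$ and that of the even polynomial is the wreath product $S_2\wr S_n$. Without the hypothesis we show that $J$ always has an irreducible factor of degree $r>n/2$, that this factor has group $S_r$, and that this group splits off as a direct factor. The method is to read long cycles off the inertia groups at primes of size comparable to $n$.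
\end{abstract}

\section{The question and the results}

For $m\ge 0$ let
\[
P_m(x)=\frac{(-1)^m}{2^m m!}\Bigl(\frac{d}{dx}\Bigr)^m(1-x^2)^m
\]
be the Legendre polynomial. Since $P_m(-x)=(-1)^mP_m(x)$, the polynomial
\[
L_m(x)=\begin{cases}P_m(x)&\text{if $m$ is even},\\ P_m(x)/x&\text{if $m$ is odd}\end{cases}
\]
is even, of degree $2\lfloor m/2\rfloor$. Its roots come in pairs $\{x,-x\}$, and every Galois automorphism permutes these pairs. This is the only symmetry one sees. The question is whether it is the only one there is.

To separate the pairs from the signs, write $m=2n+\delta$ with $\delta\in\{0,1\}$, put $\epsilon=2\delta-1$, and define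
\[
J_n^{\epsilon}(x)=\sum_{j=0}^n\binom nj((2j+\epsilon))_n\,x^j,
\qquad ((\alpha))_n=(\alpha+2)(\alpha+4)\cdots(\alpha+2n).
\]
Then $(-2)^nn!\,L_m(x)=J_n^\epsilon(-x^2)$ (Lemma~\ref{lem:identity} below), so the roots of $J_n^\epsilon$ correspond to the pairs $\{x,-x\}$. The group of all permutations of the $2n$ roots of $L_m$ that respect the pairing is the \emph{wreath product} $S_2\wr S_n$. It is the semidirect product of the \emph{base group} $\mathbb F_2^n$, in which the $i$-th coordinate records whether the $i$-th pair is flipped, by $S_n$, which permutes the pairs; its order is $2^nn!$. Thus $\mathrm{Gal}(J_n^\epsilon)\le S_n$ and $\mathrm{Gal}(L_m)\le S_2\wr S_n$, and one would guess equality in both. For equality $J_n^\epsilon$ must certainly be irreducible, since $S_n$ is transitive. The conjecture posed in \cite{LegGal} is that irreducibility is also enough. It is.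

\begin{theorem}\label{thm:main}
Let $n\ge1$, $\delta\in\{0,1\}$ and $\epsilon=2\delta-1$. If $J_n^\epsilon$ is irreducible over $\mathbb Q$, then
\[
\mathrm{Gal}(J_n^\epsilon)\cong S_n\qquad\text{and}\qquad \mathrm{Gal}(L_{2n+\delta})\cong S_2\wr S_n .
\]
\end{theorem}

The hypothesis plays only a small part in the proof. Without it we obtain the following, from which Theorem~\ref{thm:main} is immediate. The Galois group of a nonzero constant is understood to be trivial.

\begin{theorem}\label{thm:uncond}
Let $n\ge1$, $\delta\in\{0,1\}$, $\epsilon=2\delta-1$ and $m=2n+\delta$. We can write $J_n^\epsilon=gh$ in $\mathbb Q[x]$ with $g$ irreducible of degree $r>n/2$ such that $\mathrm{Gal}(g)=S_r$, $\mathrm{Gal}(g(-x^2))=S_2\wr S_r$,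
\[
\mathrm{Gal}(J_n^\epsilon)\cong S_r\times\mathrm{Gal}(h)\quad\text{and}\quad
\mathrm{Gal}(L_m)\cong(S_2\wr S_r)\times\mathrm{Gal}(h(-x^2)).
\]
Moreover
\begin{equation}\label{eq:deg}
\deg h=n-r\le\tfrac12\bigl(|p-2\lceil m/2\rceil|-1\bigr)
\quad\text{for every odd prime $p$ with } \tfrac{4n+\epsilon}3<p\le4n+\epsilon .
\end{equation}
Hence $n-r\le\frac12(2n+1)^{0.525}$ for all sufficiently large $n$.
\end{theorem}

For $n\ge2$ every prime in the range of \eqref{eq:deg} is odd, because $\frac{4n+\epsilon}3\ge\frac73$. For $n=1$ the prime $2$ lies in the range and has to be excluded: for $n=1$, $\epsilon=-1$, $p=2$ the right-hand side would be $-\frac12$.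

\begin{theorem}\label{thm:conv}
For $n\ge1$, $m=2n+\delta$ and $\epsilon=2\delta-1$ the following are equivalent: $J_n^\epsilon$ is irreducible; $\mathrm{Gal}(J_n^\epsilon)\cong S_n$; $\mathrm{Gal}(L_m)\cong S_2\wr S_n$; $L_m$ is irreducible.
\end{theorem}

\paragraph{Notation.} Throughout, $n\ge1$, $\delta$, $\epsilon$ and $m=2n+\delta$ are as above, and $J=J_n^\epsilon$, $L=L_m$. We write
\[
J=\sum_{j=0}^n a_jx^j,\qquad a_j=\binom njc_j,\qquad c_j=\prod_{i=1}^n(2j+2i+\epsilon),
\]
$\Omega$ for the set of roots of $J$ in $\overline{\mathbb Q}$, $G=\mathrm{Gal}(J)\le\mathrm{Sym}(\Omega)$ and $\Gamma=\mathrm{Gal}(L)$. A root $x$ of $L$ \emph{lies over} $\theta=-x^2\in\Omega$. We shall see that $J$ has $n$ distinct nonzero roots. The base group of $S_2\wr S_n$ is then $\mathbb F_2^\Omega$, and $\Gamma$ maps onto $G$ with kernel $\Gamma\cap\mathbb F_2^\Omega$. For $S\subset\Omega$ let $e_S\in\mathbb F_2^\Omega$ be the indicator vector of $S$, that is, the permutation $x\mapsto-x$ on the roots over $S$ which fixes all other roots.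

\section{The idea on $P_7$}

Take $m=7$, so $n=3$ and $\epsilon=1$. The products $c_j$ are
\[
c_0=3\cdot5\cdot7,\qquad c_1=5\cdot7\cdot9,\qquad c_2=7\cdot9\cdot11,\qquad c_3=9\cdot11\cdot13 .
\]
This is a window of three consecutive odd numbers that moves one step to the right as $j$ increases by $1$. Multiplying by the binomials gives
\[
J=105+945x+2079x^2+1287x^3 .
\]
A prime in the first window leaves it at some point, and a larger prime that is met at all enters later and then stays to the end. If the prime is so large that no other multiple of it is met, the coefficients it divides form an initial or a final segment. The three primes $7$, $11$, $13$ show what this implies.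

\emph{The prime $7$} divides $a_0,a_1,a_2$, each exactly once, and not $a_3$. So $J$ and $J(-x^2)$ are Eisenstein at $7$. Each of the six roots of $L$ generates a totally ramified extension of degree $6$ of the maximal unramified extension of $\mathbb Q_7$. Since $7\nmid6$, this extension is tame, hence cyclic, and inertia at $7$ contains a $6$-cycle on the roots of $L$. On $\Omega$ it is a $3$-cycle.

\emph{The prime $11$} divides $a_2,a_3$ exactly once and not $a_0,a_1$. Modulo $11$ the polynomial $J$ becomes $105+945x$. So one root of $J$ is a unit in $\mathbb Q_{11}$, and the other two, which have gone to infinity, are the reciprocals of the roots of an Eisenstein quadratic. The four roots of $L$ over these two have valuation $-\frac14$. As before, an element of inertia permutes these four roots in a $4$-cycle, and it fixes the remaining two roots, which are square roots of a unit and so are unramified at the odd prime $11$. On $\Omega$ this element is a transposition.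

\emph{The prime $13$} divides only $a_3$, exactly once. One root $\theta$ of $J$ has valuation $-1$, and the two roots of $L$ over it have valuation $-\frac12$. The other roots of $J$ reduce to the roots of $12x^2+9x+1$ modulo $13$. The discriminant $33$ is prime to $13$, so these roots are distinct, and they are not zero; hence the roots of $L$ over them are unramified. An element of inertia flips the pair over $\theta$ and fixes the other four roots: $e_{\{\theta\}}\in\Gamma$.

So $G$ contains a $3$-cycle and a transposition, and $G=S_3$. Conjugating $e_{\{\theta\}}$ we get all flips of single pairs, and $\Gamma=S_2\wr S_3$, of order $48$.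

Three things must be done in general. First, the primes must yield single cycles, which requires that the part of $J$ that does not degenerate modulo $p$ have distinct roots; a differential equation gives this (Section~\ref{sec:J}), and Section~\ref{sec:cycle} then produces the cycles. Second, for large $n$ a transposition or a flip of one pair arises in this way only if $4n-2+\epsilon$ or $4n+\epsilon$ is prime, which it need not be. Instead we use cycles of length between $n/2$ and $n$, together with theorems on primitive groups containing a cycle (Section~\ref{sec:groups}). Third, we must know that there are enough primes: the available cycle lengths should have no common factor, should include both parities, and should not all be within $2$ of each other (Section~\ref{sec:primes}). Small $n$ are done by hand (Section~\ref{sec:small}).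

\section{The polynomials $J$}\label{sec:J}

\begin{lemma}\label{lem:identity}
$(-2)^nn!\,L_m(x)=J(-x^2)$.
\end{lemma}

\begin{proof}
Expanding $(-1)^m(1-x^2)^m=(x^2-1)^m$ and differentiating, we find that the coefficient of $x^{m-2k}$ in $P_m$ is
\[
\frac{(-1)^k}{2^m}\cdot\frac{(2m-2k)!}{k!\,(m-k)!\,(m-2k)!}.
\]
Put $k=n-j$. The coefficient of $x^{2j}$ in $L_m$ is
\[
\frac{(-1)^{n-j}}{2^m}\cdot\frac{(2n+2j+2\delta)!}{(n-j)!\,(n+j+\delta)!\,(2j+\delta)!}.
\]
With $N!!$ the product of the odd numbers from $1$ to $N$ for odd $N$, and $(-1)!!=1$, we have $(2N)!/N!=2^N(2N-1)!!$, so $(2n+2j+2\delta)!/(n+j+\delta)!=2^{n+j+\delta}(2n+2j+\epsilon)!!$. Also $(2j+\delta)!=2^jj!\,(2j+\epsilon)!!$ for both values of $\delta$. Since $(2n+2j+\epsilon)!!/(2j+\epsilon)!!=c_j$, the coefficient equals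
\[
\frac{(-1)^{n-j}}{2^{m}}\cdot\frac{2^{n+\delta}c_j}{(n-j)!\,j!}=\frac{(-1)^{n-j}}{2^nn!}\binom njc_j ,
\]
and multiplying by $(-2)^nn!$ we get $(-1)^ja_j$.
\end{proof}

\begin{lemma}\label{lem:sep}
Let $k=\mathbb Q$, or $k=\mathbb F_p$ with $p$ an odd prime and $p>n$. Let $f$ be the image of $J$ in $k[x]$. Then $f\ne0$, and every nonzero root of $f$ in $\overline k$ is simple.
\end{lemma}

\begin{proof}
The idea is that $f$ satisfies a second order differential equation, so that a multiple root can occur only at a singular point. From the definitions,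
\[
(j+1)(2j+2+\epsilon)\,a_{j+1}=(n-j)(2j+2n+2+\epsilon)\,a_j .
\]
The left side is the coefficient of $x^j$ in $2xJ''+(2+\epsilon)J'$. On the right,
\[
(n-j)(2j+2n+2+\epsilon)=n(2n+2+\epsilon)-2j(j-1)-(4+\epsilon)j .
\]
Hence
\begin{equation}\label{eq:ode}
2x(1+x)J''+\bigl[(2+\epsilon)+(4+\epsilon)x\bigr]J'-n(2n+2+\epsilon)J=0 .
\end{equation}
This is an identity in $\mathbb Z[x]$, so it holds for $f$ as well. The singular points of the equation are $0$, $-1$ and $\infty$, and we first show that $-1$ is not a root of $f$. As a function of $j$, $c_j$ is a polynomial of degree $n$ with leading coefficient $2^n$, so its $n$-th difference $\sum_j(-1)^{n-j}\binom njc_j$ equals $2^nn!$. Therefore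
\[
J(-1)=(-2)^nn! ,
\]
which is not $0$ in $k$ because $p$ is odd and $p>n$ if $k=\mathbb F_p$. In particular $f\ne0$.

Now suppose $a\ne0$ and $f(a)=f'(a)=0$. Then $a\ne-1$, so $2a(1+a)\ne0$. Differentiating the equation for $f$ $i$ times gives
\begin{multline*}
2x(1+x)f^{(i+2)}+\bigl[(2+\epsilon)+(4+\epsilon)x+i(2+4x)\bigr]f^{(i+1)}\\
+\bigl[2i(i-1)+i(4+\epsilon)-n(2n+2+\epsilon)\bigr]f^{(i)}=0 .
\end{multline*}
At $x=a$ this expresses $f^{(i+2)}(a)$ linearly through $f^{(i+1)}(a)$ and $f^{(i)}(a)$, so all derivatives of $f$ vanish at $a$. The Taylor expansion of $f$ at $a$ involves only the denominators $i!$ with $i\le\deg f\le n$, and these are invertible in $k$. Hence $f=0$, a contradiction.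
\end{proof}

Since $\deg J=n$ and $J(0)=c_0\neq0$, the case $k=\mathbb Q$ shows that $|\Omega|=n$ and that $L$ has $2n$ distinct nonzero roots, as promised.

\section{A prime yields a cycle}\label{sec:cycle}

We recall some local facts. Let $p$ be a prime and let $\mathbb Q_p^{nr}\subset\overline{\mathbb Q}_p$ be the maximal unramified extension of $\mathbb Q_p$. It has uniformizer $p$, its residue field is algebraically closed, and Hensel's lemma holds in it and in its finite extensions. The \emph{inertia group} is $I=\mathrm{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p^{nr})$. We fix an embedding $\overline{\mathbb Q}\hookrightarrow\overline{\mathbb Q}_p$ and regard $\Omega$ and the roots of $L$ as subsets of $\overline{\mathbb Q}_p$. Then $I$ acts on the roots of $L$ through a subgroup of $\Gamma$.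

\emph{Tame ramification.} Let $e\ge1$ be prime to $p$ and let $K$ be generated over $\mathbb Q_p^{nr}$ by a root of an Eisenstein polynomial of degree $e$. Then $K=\mathbb Q_p^{nr}(p^{1/e})$, and $K/\mathbb Q_p^{nr}$ is cyclic of degree $e$. Indeed, $K$ is totally ramified of degree $e$, so a uniformizer $\pi$ of $K$ satisfies $\pi^e=up$ with a unit $u$. Modulo the maximal ideal $x^e-u$ has a simple root, so $u$ is an $e$-th power in $K$ by Hensel's lemma, and $K$ contains an $e$-th root of $p$, which generates $K$ by degree. Since $\mathbb Q_p^{nr}$ contains the $e$-th roots of unity, the choice of the root $p^{1/e}$ does not matter, and the extension is cyclic by Kummer theory.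

\begin{proposition}\label{prop:cycle}
Let $1\le\ell\le n$ and suppose that either
\begin{itemize}
\item[\textup{(A)}] $p=4n+2+\epsilon-2\ell$ is prime, or
\item[\textup{(B)}] $p=2\ell+\epsilon$ is prime and $3p>4n+\epsilon$.
\end{itemize}
Then there are an $\ell$-subset $S\subset\Omega$ and $\tau\in\Gamma$ such that $\tau$ permutes the $2\ell$ roots of $L$ over $S$ in a $2\ell$-cycle and fixes all other roots of $L$. Consequently the image of $\tau$ in $G$ is an $\ell$-cycle with support $S$ (trivial if $\ell=1$), and $\tau^\ell=e_S$.
\end{proposition}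

\begin{proof}
\emph{Which coefficients does $p$ divide?} The prime $p$ is odd. In case (A), $p\ge2n+2+\epsilon>n$. In case (B), $3p\ge4n$, so again $p>n$. Hence the binomials $\binom nj$ are units at $p$, and $p\nmid2\ell$. The factors of the $c_j$ are odd, positive and at most $4n+\epsilon$. We have $4n+\epsilon<3p$: in case (B) by hypothesis, in case (A) because $3p\ge6n+6+3\epsilon$. So the only possible factor divisible by $p$ is $p$ itself. Since the $n$ factors of $c_j$ are the odd numbers from $2j+2+\epsilon$ to $2j+2n+\epsilon$, each occurring once, $v_p(c_j)\le1$, and $p\mid c_j$ if and only if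
\begin{equation}\label{eq:window}
2j+2+\epsilon\le p\le2j+2n+\epsilon .
\end{equation}

\emph{Case (A).} The first inequality in \eqref{eq:window} always holds, since $2j+2+\epsilon\le2n+2+\epsilon\le p$. The second means $j\ge n-\ell+1$. So $a_j$ is a unit for $j\le n-\ell$, and $v_p(a_j)=1$ for $j>n-\ell$. The reduction $f$ of $J$ has degree $n-\ell$ and $f(0)\ne0$, so $f$ has distinct roots by Lemma~\ref{lem:sep}. The other $\ell$ roots have moved to infinity, and we pass to reciprocals. Let $J^*(x)=x^nJ(1/x)$ and $f^*(x)=x^{n-\ell}f(1/x)$. Then $J^*$ has unit leading coefficient $a_0$, and $J^*\equiv x^\ell f^*\pmod p$, where $f^*$ has degree $n-\ell$, distinct roots, and $f^*(0)\ne0$. By Hensel's lemma $J^*=EF$ over $\mathbb Z_p$ with $E$ monic, $E\equiv x^\ell$, $\deg F=n-\ell$ and $F\equiv f^*$. Here $E(0)F(0)=a_n$ has valuation $1$ and $F(0)$ is a unit, so $E$ is Eisenstein of degree $\ell$. Let $S=\{\theta\in\Omega:E(1/\theta)=0\}$. For a root $x$ of $L$ over $\theta$ put $y=1/x$, so that $1/\theta=-y^2$. As $x$ runs over the roots over $S$, $y$ runs over the roots of $E(-y^2)$.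

\emph{Case (B).} The second inequality in \eqref{eq:window} always holds, since $p=2\ell+\epsilon\le2n+\epsilon$. The first means $j\le\ell-1$. So $v_p(a_j)=1$ for $j<\ell$ and $a_j$ is a unit for $j\ge\ell$. Hence $J\equiv x^\ell f_1\pmod p$ with $\deg f_1=n-\ell$ and $f_1(0)\ne0$, and $f_1$ has distinct roots by Lemma~\ref{lem:sep}. By Hensel's lemma $J=EF$ over $\mathbb Z_p$ with $E$ monic, $E\equiv x^\ell$, $\deg F=n-\ell$ and $F\equiv f_1$. Here $E(0)F(0)=a_0$ has valuation $1$ and $F(0)$ is a unit, so $E$ is Eisenstein of degree $\ell$. Let $S$ be the set of roots of $E$, and put $y=x$: the roots of $L$ over $S$ are the roots of $E(-y^2)$.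

\emph{The action of inertia.} In both cases the roots $\theta\in\Omega\setminus S$ are the roots of $F$ or their reciprocals. Since $F$ modulo $p$ has degree $\deg F$, distinct roots and nonzero constant term, these $\theta$ are units of $\mathbb Q_p^{nr}$. As $p$ is odd, $\pm\sqrt{-\theta}$ also lie in $\mathbb Q_p^{nr}$. So $I$ fixes every root of $L$ not over $S$. On the other hand, up to sign $E(-y^2)$ is an Eisenstein polynomial of degree $2\ell$, also over $\mathbb Q_p^{nr}$, and $p\nmid2\ell$. So $I$ permutes its $2\ell$ roots transitively, and any one of them generates the cyclic extension $\mathbb Q_p^{nr}(p^{1/2\ell})$ of degree $2\ell$. Hence the image of $I$ in $\Gamma$ is cyclic of order $2\ell$ and acts simply transitively on the roots over $S$. Let $\tau$ be a generator; it is a $2\ell$-cycle on these roots.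

On $S$ the element $\tau$ generates a transitive cyclic group, so it acts there as an $\ell$-cycle. Finally, $\tau^\ell$ acts trivially on $\Omega$, fixes the roots not over $S$ and moves every root over $S$, so $\tau^\ell=e_S$.
\end{proof}

\begin{remark}
Without the condition $3p>4n+\epsilon$ in (B), inertia at $p$ need not contain an element $\tau$ as in the proposition. Take $n=4$, $\epsilon=-1$, $\ell=3$, so that $p=5$ and $3p=4n+\epsilon$. The $5$-adic valuations of $a_0,\dots,a_4$ are $1,1,1,0,1$, because $c_4=9\cdot11\cdot13\cdot15$. Three roots of $J$ have valuation $\frac13$ and the fourth has valuation $-1$. The six roots of $L$ over the first three have valuation $\frac16$ and the other two have valuation $-\frac12$. So the roots of $L$ generate $\mathbb Q_5^{nr}(5^{1/6})$, a cyclic extension of degree $6$ of $\mathbb Q_5^{nr}$. An element of inertia that permutes the first six roots in a $6$-cycle generates its group, and therefore interchanges the other two. (In this example $\Gamma$ does contain elements as in the proposition, because $\Gamma=S_2\wr S_4$ by Proposition~\ref{prop:small}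 below; but inertia at $5$ does not supply them.)
\end{remark}

\section{From cycles to the Galois group}\label{sec:groups}

Let $H$ be a transitive group on a finite set $O$. A \emph{block system} of block size $d$ is an $H$-invariant partition of $O$ into sets of size $d$; then $d$ divides $|O|$. The group is \emph{primitive} if there is none with $1<d<|O|$. Long cycles restrict block systems.

\begin{lemma}\label{lem:blocks}
Let $H$ be transitive on $O$ with a block system of block size $d$. If $H$ contains an $\ell$-cycle with $\ell>d$, then $d\mid\ell$.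
\end{lemma}

\begin{proof}
Let $\sigma$ be the cycle and $S$ its support. It permutes transitively the blocks meeting $S$. If it fixed one of these, there would be no other, and this block would contain $S$, contradicting $\ell>d$. So every block $B$ meeting $S$ satisfies $\sigma B\cap B=\emptyset$. Then $\sigma$ has no fixed point in $B$, that is, $B\subset S$. Thus $S$ is a union of blocks.
\end{proof}

For $d<|O|$ the condition $\ell>d$ holds automatically when $\ell>|O|/2$. This is why we shall use cycles of length more than $n/2$. Once primitivity is known, we use two theorems.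

\begin{theorem}[Jordan; {\cite[Thm.~13.3]{Wielandt}}]\label{thm:jordan}
A primitive group containing a transposition is symmetric, and one containing a $3$-cycle contains the alternating group.
\end{theorem}

\begin{theorem}[Jones {\cite{Jones}}]\label{thm:jones}
A primitive group of finite degree containing a nontrivial cycle with at least three fixed points contains the alternating group.
\end{theorem}

Theorem~\ref{thm:jones} uses the classification of finite simple groups. The number three matters: $\mathrm{PGL}_2(7)$ is primitive on the eight points of the projective line over $\mathbb F_7$, has order $336$, and contains the $6$-cycle $t\mapsto3t$ with the two fixed points $0,\infty$.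

To reach the wreath product we need the sign changes. The elements $e_S$ of Proposition~\ref{prop:cycle} suffice.

\begin{lemma}\label{lem:module}
Let $O$ be a finite set and $V\le\mathbb F_2^O$ a subspace stable under $\mathrm{Sym}(O)$. If $V$ contains some $e_{S'}$ with $1\le|S'|<|O|$ and some $e_S$ with $|S|$ odd, then $V=\mathbb F_2^O$.
\end{lemma}

\begin{proof}
Choose $i\in S'$ and $j\in O\setminus S'$. Adding to $e_{S'}$ its image under the transposition $(i\,j)$, we get $e_{\{i\}}+e_{\{j\}}\in V$. By symmetry all sums of this kind lie in $V$, and they span the vectors of even weight. Together with $e_S$ they span everything.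
\end{proof}

Now let
\[
\Lambda=\Lambda_{n,\epsilon}=\{\ell:\ n/2<\ell\le n,\ 4n+2+\epsilon-2\ell\text{ is prime}\}
\]
be the set of lengths $\ell>n/2$ which case (A) of Proposition~\ref{prop:cycle} supplies. We want three properties:
\begin{itemize}
\item[(i)] $\gcd(\Lambda)=1$;
\item[(ii)] $\Lambda$ contains an even number and an odd number;
\item[(iii)] $\max\Lambda-\min\Lambda\ge3$.
\end{itemize}
Property (i) will give primitivity, and (iii) produces the fixed points for Theorem~\ref{thm:jones}. Property (ii) is used twice: a cycle of even length is an odd permutation, which separates the symmetric group from the alternating one, and an odd length $\ell$ gives a sign vector $\tau^\ell=e_S$ of odd weight.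

\begin{proposition}\label{prop:large}
Suppose that $\Lambda$ has properties \textup{(i)}, \textup{(ii)}, \textup{(iii)}. Then there is an orbit $O$ of $G$ on $\Omega$, of size $r\ge\max\Lambda>n/2$, such that the corresponding irreducible factor $g$ of $J$ and the cofactor $h=J/g$ satisfy $\mathrm{Gal}(g)=\mathrm{Sym}(O)$, $\mathrm{Gal}(g(-x^2))=S_2\wr S_r$ and
\[
G=\mathrm{Sym}(O)\times\mathrm{Gal}(h),\qquad\Gamma=(S_2\wr S_r)\times\mathrm{Gal}(h(-x^2)).
\]
Every nontrivial cycle in $G$ of length more than $n/2$ has its support in $O$.
\end{proposition}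

\begin{proof}
For $\ell\in\Lambda$ let $\tau_\ell\in\Gamma$ be as in Proposition~\ref{prop:cycle}, $\sigma_\ell\in G$ its image and $S_\ell$ the corresponding $\ell$-subset of $\Omega$. By (iii), $n\ge\max\Lambda\ge4$, so every $\ell\in\Lambda$ is at least $3$, and $\max\Lambda\ge6$. In particular each $\sigma_\ell$ is a nontrivial cycle, with support $S_\ell$.

\emph{One orbit.} The support of a nontrivial cycle in $G$ lies in a single orbit, and two subsets of $\Omega$ of size more than $n/2$ meet. So all nontrivial cycles in $G$ of length more than $n/2$ have their supports in one and the same orbit $O$. In particular $r=|O|\ge\max\Lambda$. Let $g$ be the irreducible factor with root set $O$ and let $H=\mathrm{Gal}(g)$, the transitive group induced by $G$ on $O$.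

\emph{$H=\mathrm{Sym}(O)$.} If $H$ had blocks of size $d$ with $1<d<r$, then $d\le r/2\le n/2<\ell$ for all $\ell\in\Lambda$. By Lemma~\ref{lem:blocks}, $d$ would divide every $\ell\in\Lambda$, contradicting (i). So $H$ is primitive. It contains the restriction of $\sigma_\ell$ with $\ell=\min\Lambda\le\max\Lambda-3\le r-3$, a nontrivial cycle with at least three fixed points in $O$. By Theorem~\ref{thm:jones} $H$ contains the alternating group. By (ii) it contains a cycle of even length, which is an odd permutation. So $H=\mathrm{Sym}(O)$.

\emph{Splitting off.} Let $\Gamma_0\lhd\Gamma$ be the subgroup fixing all roots of $h(-x^2)$. It contains every $\tau_\ell$ with $\ell\in\Lambda$, because $\tau_\ell$ fixes all roots not over $S_\ell\subset O$. The image of $\Gamma_0$ in $\mathrm{Sym}(O)$ is normal, because $\Gamma$ maps onto $H=\mathrm{Sym}(O)$, and contains an odd permutation. As $r\ge6$, the only normal subgroups of $\mathrm{Sym}(O)$ are $1$, the alternating group and $\mathrm{Sym}(O)$. So $\Gamma_0$ maps onto $\mathrm{Sym}(O)$. The kernel $V=\Gamma_0\cap\mathbb F_2^O$ of this map is therefore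 stable under $\mathrm{Sym}(O)$: conjugating $e_S$ by an element of $\Gamma_0$ with image $\sigma$ gives $e_{\sigma S}$. It contains $e_{S_\ell}=\tau_\ell^\ell$ for all $\ell\in\Lambda$; here $\min\Lambda<r$, and some $\ell\in\Lambda$ is odd. By Lemma~\ref{lem:module}, $V=\mathbb F_2^O$. Thus $|\Gamma_0|=2^rr!$, and $\Gamma_0$ acts on the roots of $g(-x^2)$ as the full group $S_2\wr S_r$. In particular $\mathrm{Gal}(g(-x^2))=S_2\wr S_r$.

The group $\Gamma\le(S_2\wr S_r)\times\mathrm{Gal}(h(-x^2))$ projects onto the second factor and contains the first, so it is the whole product. Letting it act on $\Omega=O\sqcup(\Omega\setminus O)$, we obtain $G=\mathrm{Sym}(O)\times\mathrm{Gal}(h)$.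
\end{proof}

\section{Primes between $2n$ and $3n$}\label{sec:primes}

As $\ell$ runs over the integers with $n/2<\ell\le n$, the number $p=4n+2+\epsilon-2\ell$ runs over the odd numbers in
\[
I_n^\epsilon=[2n+2+\epsilon,\ 3n+2+\epsilon)\ \supset\ [2n+3,3n].
\]
So $\Lambda$ corresponds to the primes in $I_n^\epsilon$, and a difference $2k$ between primes is a difference $k$ between elements of $\Lambda$.

\begin{lemma}\label{lem:primes}
If $n\ge13$ or $(n,\epsilon)=(12,1)$, then $\Lambda$ has properties \textup{(i)}, \textup{(ii)}, \textup{(iii)}.
\end{lemma}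

Two remarks make this easy to check for a given $n$. A pair of twin primes $t,t+2\in I_n^\epsilon$ gives two consecutive integers in $\Lambda$, hence (i) and (ii). Three primes $>3$ in $I_n^\epsilon$ have extremes differing by at least $6$, hence give (iii): the difference of the extremes is even and at least $4$, and it is not $4$, because one of $p,p+2,p+4$ is divisible by $3$. For large $n$ we cannot rely on twin primes, and use primes in arithmetic progressions instead. The proof uses the following results.

\begin{itemize}
\item \textbf{Nagura} \cite{Nagura}. For every integer $N\ge25$ there is a prime $p$ with $N<p\le\frac65N$.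
\item \textbf{Ramar\'e--Rumely} \cite[Thms.~1, 2]{RR}. Let $\theta(x;k,a)=\sum_{p\le x,\,p\equiv a\,(k)}\log p$. For $k\in\{3,4\}$ and $(a,k)=1$ we have $|\theta(x;k,a)-\frac x2|\le2.072\sqrt x$ for $1\le x\le10^{10}$, and $|\theta(x;k,a)-\frac x2|\le0.012\,x$ for $x\ge10^{10}$. (This is weaker than what is proved there.)
\item \textbf{Montgomery--Vaughan} \cite[Thm.~2]{MV}. If $(a,k)=1$, $x>0$ and $y>k$, then
\[
\pi(x+y;k,a)-\pi(x;k,a)<\frac{2y}{\varphi(k)\log(y/k)} .
\]
\end{itemize}

\begin{proof}[Proof of Lemma~\ref{lem:primes}]
\emph{The range $12\le n\le64$.} By the two remarks it suffices to give three primes in $I_n^\epsilon$, two of which are twins. We list such triples. Except in the cases $n=12,14,20$ they lie in $[2n+3,3n]$.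
\begin{center}
\begin{tabular}{ll@{\qquad}|@{\qquad}ll}
$(12,1)$, $I=[27,39)$ & $29,31,37$ & $(20,1)$, $I=[43,63)$ & $53,59,61$\\
$n=13$ & $29,31,37$ & $21\le n\le24$ & $53,59,61$\\
$(14,-1)$, $I=[29,43)$ & $29,31,37$ & $25\le n\le32$ & $67,71,73$\\
$(14,1)$, $I=[31,45)$ & $37,41,43$ & $33\le n\le34$ & $71,73,79$\\
$15\le n\le17$ & $37,41,43$ & $35\le n\le46$ & $97,101,103$\\
$18\le n\le19$ & $41,43,47$ & $47\le n\le64$ & $131,137,139$\\
$(20,-1)$, $I=[41,61)$ & $41,43,47$ & &
\end{tabular}
\end{center}

\emph{Property (iii) for $n\ge65$.} Apply Nagura's theorem with $N=2n+2$ and with $N=\lfloor5n/2\rfloor$. There are primes $p_1,p_2$ with $2n+2<p_1\le2.4n+2.4$ and $2.5n<p_2\le3n$. Then $p_2-p_1>0.1n-2.4>4$, so $p_2-p_1\ge6$ by parity, and both primes lie in $[2n+3,3n]$.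

\emph{Properties (i), (ii) for $65\le n\le5848$.} A twin pair $t,t+2$ lies in $[2n+3,3n]$ when $\frac{t+2}3\le n\le\frac{t-3}2$. The following twin pairs cover the range.
\begin{center}
\begin{tabular}{rl@{\quad}|@{\quad}rl@{\quad}|@{\quad}rl}
$t$ & range of $n$ & $t$ & range of $n$ & $t$ & range of $n$\\\hline
$179$ & $61$--$88$ & $821$ & $275$--$409$ & $5279$ & $1761$--$2638$\\
$227$ & $77$--$112$ & $1091$ & $365$--$544$ & $7877$ & $2627$--$3937$\\
$311$ & $105$--$154$ & $1607$ & $537$--$802$ & $11699$ & $3901$--$5848$\\
$419$ & $141$--$208$ & $2381$ & $795$--$1189$ & &\\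
$569$ & $191$--$283$ & $3557$ & $1187$--$1777$ & &
\end{tabular}
\end{center}

\emph{Properties (i), (ii) for $n\ge5849$.} Let $k\in\{3,4\}$, $(a,k)=1$ and $D_{k,a}=\theta(3n;k,a)-\theta(2n+2;k,a)$. We claim that
\begin{equation}\label{eq:D}
D_{k,a}\ge0.41\,n .
\end{equation}
If $3n\le10^{10}$, then by \cite{RR}
\[
D_{k,a}\ge\tfrac{n-2}2-2.072\bigl(\sqrt{3n}+\sqrt{2n+2}\bigr)\ge\tfrac n2\Bigl(1-\tfrac2n-\tfrac{13.04}{\sqrt n}\Bigr)\ge0.41\,n .
\]
The second step holds because $2.072\bigl(\sqrt3+\sqrt{2+2/n}\bigr)\le6.52$ for $n\ge5849$. In the third, the expression in parentheses increases with $n$ and exceeds $0.829$ at $n=5849$. If $3n>10^{10}$, the error at $3n$ is at most $0.012\cdot3n$, and the error at $2n+2$ is at most $0.012(2n+2)$ whether or not $2n+2$ exceeds $10^{10}$, because $2.072\sqrt x\le0.012x$ for $x\ge10^6$. So $D_{k,a}\ge\frac{n-2}2-0.012(5n+2)\ge0.41\,n$.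

By \eqref{eq:D} the interval $[2n+3,3n]$ contains primes in both classes $1,3$ modulo $4$. As $2\ell=4n+2+\epsilon-p$, the class of $p$ modulo $4$ determines the parity of $\ell$, and (ii) follows. The interval also contains primes in both classes $1,2$ modulo $3$. Finally let $P=\pi(3n)-\pi(2n+2)$. Adding \eqref{eq:D} for the two classes modulo $4$, and using $\log p\le\log3n$, we get
\begin{equation}\label{eq:P}
P\ge0.82\,\frac n{\log3n} .
\end{equation}

For (i), suppose a prime $q$ divides every $\ell\in\Lambda$. By (ii), $q\ne2$. If $q=3$, all primes in $[2n+3,3n]$ would be congruent to $4n+2+\epsilon$ modulo $3$, which is false. So $5\le q\le n$, and all $P\ge1$ primes in $[2n+3,3n]$ lie in the single class of $4n+2+\epsilon$ modulo $2q$. This class is prime to $2q$, since these primes exceed $2n>q$. That is too many primes for one class, as we now check, first for large $q$ and then for small $q$.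

The $\ell$ belonging to primes in $[2n+3,3n]$ are multiples of $q$ in an interval of length $\frac{n-3}2$, so $P\le\frac n{2q}+1$. If $q\ge\log3n$, this and \eqref{eq:P} give $0.32\,n/\log3n\le1$. But $n/\log 3n$ increases with $n$ and $0.32\,n/\log3n>190$ at $n=5849$, a contradiction.

So $q<\log3n$. Then $n-2>2q$, and \cite{MV} with $x=2n+2$, $y=n-2$ and modulus $2q$ gives
\[
P<\frac{2(n-2)}{(q-1)\log\frac{n-2}{2q}} .
\]
The function $u\mapsto(u-1)\log\frac{n-2}{2u}$ has derivative $\log\frac{n-2}{2u}-1+\frac1u$. This is positive on $[5,\log3n]$, because there $\frac{n-2}{2u}\ge\frac{n-2}{2\log3n}>e$. Hence $(q-1)\log\frac{n-2}{2q}\ge4\log\frac{n-2}{10}$, and with \eqref{eq:P}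
\[
0.82\,\frac n{\log3n}<\frac n{2\log\frac{n-2}{10}},\qquad\text{that is,}\qquad 1.64\log\tfrac{n-2}{10}<\log3n .
\]
At $n=5849$ the left side of the last inequality exceeds $10.4$ and the right side is below $9.8$. The derivative of the left side minus the right side is $\frac{1.64}{n-2}-\frac1n>0$. So the inequality is false for all $n\ge5849$, and (i) holds.
\end{proof}

\section{Small degrees}\label{sec:small}

For small $n$ the interval $I_n^\epsilon$ may contain too few primes; for $(n,\epsilon)=(12,-1)$, for example, it is $[25,37)$, with only the primes $29$ and $31$. In the cases that Lemma~\ref{lem:primes} leaves open we use all of Proposition~\ref{prop:cycle}, which also gives shorter cycles and an $n$-cycle.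

\begin{proposition}\label{prop:small}
If $n\le11$, or $(n,\epsilon)=(12,-1)$, then $J$ is irreducible, $G=S_n$ and $\Gamma=S_2\wr S_n$.
\end{proposition}

\begin{proof}
For $n=1$ the polynomial $J$ is linear, and Proposition~\ref{prop:cycle}(A) with $\ell=1$ and the prime $p=4+\epsilon\in\{3,5\}$ shows that $\Gamma$ has order $2$. For $n\ge2$ Proposition~\ref{prop:cycle} supplies, among others, the following lengths $\ell$. The prime is given in parentheses, and B marks case (B); in case (A) it is $4n+2+\epsilon-2\ell$, and in case (B) it is $2\ell+\epsilon$.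

\begin{center}
\begin{tabular}{c|l|l}
$n$ & $\epsilon=-1$ & $\epsilon=+1$\\\hline
2 & 1(7), 2(5) & 2(7)\\
3 & 1(11), 3(7) & 1(13), 2(11), 3(B7)\\
4 & 2(13), 3(11), 4(B7) & 1(17), 3(13), 4(11)\\
5 & 1(19), 2(17), 5(11) & 2(19), 3(17), 5(13)\\
6 & 3(19), 4(17), 6(13) & 2(23), 5(17), 6(B13)\\
7 & 3(23), 6(17), 7(B13) & 1(29), 4(23), 7(17)\\
8 & 1(31), 2(29), 7(19), 8(17) & 2(31), 3(29), 6(23), 8(19)\\
9 & 3(31), 4(29), 7(23), 9(19) & 1(37), 4(31), 9(B19)\\
10 & 2(37), 5(31), 9(23), 10(B19) & 1(41), 6(31), 7(29), 10(23)\\
11 & 1(43), 2(41), 11(23) & 2(43), 3(41), 11(B23)\\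
12 & 4(41), 9(31), 10(29), 12(B23) & ---
\end{tabular}
\end{center}

\emph{Irreducibility and primitivity.} Each list contains $n$, so $G$ contains an $n$-cycle and $J$ is irreducible. If $n$ is prime, $G$ is primitive. For composite $n$ and each $d\mid n$ with $1<d<n$ we name a listed $\ell>d$ with $d\nmid\ell$; then Lemma~\ref{lem:blocks} excludes blocks of size $d$.
\begin{itemize}
\item $n=4$: $\ell=3$ for both signs.
\item $n=6$: for $\epsilon=-1$, $\ell=3$ excludes $d=2$ and $\ell=4$ excludes $d=3$; for $\epsilon=1$, $\ell=5$ excludes both.
\item $n=8$: for $\epsilon=-1$, $\ell=7$; for $\epsilon=1$, $\ell=3$ excludes $d=2$ and $\ell=6$ excludes $d=4$.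
\item $n=9$: $\ell=4$ for both signs.
\item $n=10$: $\ell=9$ for $\epsilon=-1$, and $\ell=7$ for $\epsilon=1$.
\item $n=12$: $\ell=9$ excludes $d=2,4,6$, and $\ell=10$ excludes $d=3$.
\end{itemize}

\emph{$G=S_n$.} If $2$ is listed, $G$ contains a transposition and Theorem~\ref{thm:jordan} applies. For $(4,1)$, $(6,-1)$, $(7,-1)$ and $(9,-1)$ there is a $3$-cycle, so $G$ contains the alternating group by Theorem~\ref{thm:jordan}, and it contains a cycle of length $4$, $4$, $6$, $4$ respectively, which is odd. For $(7,1)$, $(9,1)$ and $(12,-1)$ there is a $4$-cycle, and for $(10,1)$ a $6$-cycle, in each case with at least three fixed points. Theorem~\ref{thm:jones} applies, and the cycle itself is odd. The remaining case is $(3,-1)$, where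
\[
J=3\,(231x^3+315x^2+105x+5).
\]
The cubic in parentheses is irreducible and has discriminant
\begin{multline*}
315^2\cdot105^2-4\cdot231\cdot105^3-4\cdot315^3\cdot5-27\cdot231^2\cdot5^2+18\cdot231\cdot315\cdot105\cdot5\\
=50803200=2\cdot5040^2 ,
\end{multline*}
which is not a square, so $G=S_3$.

\emph{$\Gamma=S_2\wr S_n$, except for $(2,1)$.} Every list other than that for $(2,1)$ contains an odd $\ell<n$. The kernel $V=\Gamma\cap\mathbb F_2^\Omega$ of $\Gamma\to G=S_n$ is stable under $S_n$ and contains $e_S$ for some $S$ of this size. By Lemma~\ref{lem:module}, with $S'=S$, $V=\mathbb F_2^\Omega$. So $|\Gamma|=2^nn!$.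

\emph{The case $(2,1)$.} Here $J=63x^2+70x+15$, and $L$ is proportional to $63x^4-70x^2+15$. The prime $7$ gives an element $\tau\in\Gamma$ that is a $4$-cycle on the roots of $L$, with $\tau^2=e_\Omega\in V=\Gamma\cap\mathbb F_2^\Omega$. If $V\ne\mathbb F_2^\Omega$, then $|V|=2$ and $|\Gamma|=4$, so $\Gamma=\langle\tau\rangle$ is cyclic and the splitting field of $L$ has only one quadratic subfield. But it contains $\sqrt{70}$, because the discriminant of $J$ is $1120=4^2\cdot70$. It also contains the product of two roots of $L$ over the two different roots of $J$. The square of this product is $15/63=5/21=105/21^2$, so the field contains $\sqrt{105}$. None of $70$, $105$ and $70\cdot105=35^2\cdot6$ is a square, so these are different quadratic fields, a contradiction. Hence $V=\mathbb F_2^\Omega$ and $\Gamma=S_2\wr S_2$.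
\end{proof}

\section{Proofs of the theorems}

\begin{proof}[Proof of Theorem~\ref{thm:uncond}]
\emph{The factorization.} If $n\le11$ or $(n,\epsilon)=(12,-1)$, take $g=J$, $h=1$, $r=n$, by Proposition~\ref{prop:small}. Otherwise Lemma~\ref{lem:primes} and Proposition~\ref{prop:large} give $g$ and $h$.

\emph{The degree bound.} Let $p$ be an odd prime with $\frac{4n+\epsilon}3<p\le4n+\epsilon$. We have $2\lceil m/2\rceil=2n+2\delta=2n+1+\epsilon$. This number is even, so it is not $p$, and the right side of \eqref{eq:deg} is a nonnegative integer. In the cases of Proposition~\ref{prop:small} $n-r=0$, and there is nothing to prove. In the other cases we use $p$ to produce a cycle.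
\begin{itemize}
\item If $p\ge2n+2+\epsilon$, put $\ell=\frac12(4n+2+\epsilon-p)$. This is an integer with $1\le\ell\le n$, condition (A) of Proposition~\ref{prop:cycle} holds, and $n-\ell=\frac12\bigl(p-(2n+1+\epsilon)-1\bigr)$.
\item If $p\le2n+\epsilon$, put $\ell=\frac12(p-\epsilon)$. This is an integer with $1\le\ell\le n$, since $p\ge3$, condition (B) holds, and $n-\ell=\frac12\bigl((2n+1+\epsilon)-p-1\bigr)$.
\end{itemize}
In either case $n-\ell=\frac12\bigl(|p-2\lceil m/2\rceil|-1\bigr)$, and it remains to show $r\ge\ell$. If $\ell\le n/2$, then $r>n/2\ge\ell$. If $\ell>n/2$, then $\ell\ge2$, and Proposition~\ref{prop:cycle} gives an $\ell$-cycle in $G$. Its support lies in the orbit $O$ of size $r$, by the last statement of Proposition~\ref{prop:large}. So $r\ge\ell$.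

\emph{Large $n$.} By Baker, Harman and Pintz \cite{BHP}, for $x$ large the interval $[x-x^{0.525},x]$ contains a prime. Take such a prime $p$ for $x=2n+\epsilon$. For $n$ large it is odd and lies in the range of \eqref{eq:deg}, and $2\lceil m/2\rceil=x+1$, so
\[
n-r\le\tfrac12(2n+\epsilon-p)\le\tfrac12x^{0.525}\le\tfrac12(2n+1)^{0.525}. \qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $J$ is irreducible, then in Theorem~\ref{thm:uncond} the factor $h$ is constant and $r=n$. So $\mathrm{Gal}(J)\cong S_n$ and $\mathrm{Gal}(L)\cong S_2\wr S_n$.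
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:conv}]
If $J$ is irreducible, both group statements hold by Theorem~\ref{thm:main}. If $\mathrm{Gal}(J)\cong S_n$, then $G\le\mathrm{Sym}(\Omega)$ has order $n!$, so $G=\mathrm{Sym}(\Omega)$ is transitive and $J$ is irreducible. If $\mathrm{Gal}(L)\cong S_2\wr S_n$, then by its order $\Gamma$ is the full group of permutations of the $2n$ roots respecting the pairs, which is transitive, so $L$ is irreducible. Finally, if $L$ is irreducible, so is $J$, because a factorization $J=uv$ into nonconstant polynomials gives the factorization of $J(-x^2)=(-2)^nn!\,L$ into $u(-x^2)$ and $v(-x^2)$.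
\end{proof}

\begin{thebibliography}{9}

\bibitem{LegGal}
\emph{On the Galois groups of Legendre polynomials},
\texttt{http://faculty.bard.edu/cullinan/papers/legendre.pdf}.

\bibitem{BHP}
Baker, Harman and Pintz,
Proc. London Math. Soc. \textbf{83} (2001).

\bibitem{Jones}
G. A. Jones,
\emph{Primitive permutation groups containing a cycle},
Bull. Aust. Math. Soc. \textbf{89} (2014).

\bibitem{MV}
Montgomery and Vaughan,
\emph{The large sieve},
Mathematika \textbf{20} (1973).

\bibitem{Nagura}
Nagura (1952).

\bibitem{RR}
Ramar\'e and Rumely,
\emph{Primes in arithmetic progressions},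
Math. Comp. \textbf{65} (1996).

\bibitem{Wielandt}
Wielandt,
\emph{Finite Permutation Groups}.

\end{thebibliography}

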